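\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}

\title{Unbounded fluctuations in the mean square\\ of the Dirichlet divisor problem}


\begin{abstract}
Let $F(X)$ be the remainder in the asymptotic formula for the mean square of the error term in the
Dirichlet divisor problem. On average, $F(x)$ equals
$-(4\pi^2)^{-1}x\log^2x+\kappa x\log x$ up to $O(x)$, and it was conjectured that this holds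
pointwise. We disprove the conjecture: the difference is $\Omega\big(x(\log\log x)^3\big)$, and it is
$\Omega_\pm\big(x(\log\log\log x)^3\big)$. The reason is that the error term behaves like an almost
periodic function with frequencies $2\sqrt n$, many of which are too close together to be separated by
a window of bounded length.
\end{abstract}

\section{The conjecture and the results}

Let $d(n)$ be the number of divisors of $n$, let $\gamma$ be Euler's constant, and for $x\ge2$ let
\[
\Delta(x)=\sum_{n\le x}d(n)-x(\log x+2\gamma-1)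
\]
be the error term in the Dirichlet divisor problem. The remainder $F(X)$ in its mean square is defined
for $X\ge2$ by
\begin{equation}\label{eq:defF}
\int_2^X\Delta(x)^2\,dx=CX^{3/2}+F(X),\qquad C=\frac1{6\pi^2}\sum_{m=1}^\infty\frac{d(m)^2}{m^{3/2}} .
\end{equation}
It is known \cite{problem} that $F(x)=\Omega_-(x\log^2x)$, that
\begin{equation}\label{eq:log4}
F(X)\ll X\log^4X,
\end{equation}
and that
$\int_2^XF(x)\,dx=-(8\pi^2)^{-1}X^2\log^2X+c_*X^2\log X+O(X^2)$ for a certain constant $c_*$.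
Put $\kappa=2c_*-(4\pi^2)^{-1}$ and
\[
\ell(x)=\frac{\log^2x}{4\pi^2}-\kappa\log x,\qquad E(x)=F(x)+x\,\ell(x),\qquad G(x)=\frac{E(x)}x .
\]
Since $\int_2^X x\log^2x\,dx=\frac12X^2\log^2X-\frac12X^2\log X+O(X^2)$, the mean value formula is equivalent to
\begin{equation}\label{eq:mean}
\int_2^XE(x)\,dx\ll X^2 .
\end{equation}
The constant $\kappa$ is determined by \eqref{eq:mean}: changing it changes the left side by a nonzero
multiple of $X^2\log X$, up to $O(X^2)$.

Thus $-x\ell(x)$ describes $F(x)$ on average with an error of order $x$. The natural guess is that it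
does so pointwise. This is the conjecture in \cite{problem}:
\[
F(x)=-(4\pi^2)^{-1}x\log^2x+\kappa x\log x+O(x)\qquad(x\to\infty),
\]
that is, $G$ is bounded. We show that this is false.

\begin{theorem}\label{thm:one}
There is $c>0$ such that for every sufficiently large $N$ there is $x\in[e^N,e^{15N}]$ with
$|E(x)|\ge c\,x(\log\log x)^3$. Hence $E(x)=\Omega\big(x(\log\log x)^3\big)$, and the conjecture
fails. More precisely, there are arbitrarily large $t$ with
\[
F\big((t+1)^2\big)-F(t^2)\ge c\,t^2(\log\log t)^3 .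
\]
Consequently $F(x)=M(x)+O(x)$ is impossible for every function $M$ satisfying
$M((t+1)^2)-M(t^2)\ll t^2$.
\end{theorem}

The last condition holds, for instance, for every differentiable $M$ with $M'(x)\ll\sqrt x$, so no
choice of a smooth main term of the shape $x$ times a polynomial in $\log x$ could save the conjecture.

\begin{theorem}\label{thm:two}
There is $c>0$ with
\[
\limsup_{x\to\infty}\frac{G(x)}{(\log\log\log x)^3}\ge c,\qquad
\liminf_{x\to\infty}\frac{G(x)}{(\log\log\log x)^3}\le-c .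
\]
In particular $\limsup G=+\infty$ and $\liminf G=-\infty$; that is,
$E(x)=\Omega_\pm\big(x(\log\log\log x)^3\big)$.
\end{theorem}

Theorem~\ref{thm:one} alone settles the conjecture. Its proof uses neither \eqref{eq:log4} nor
\eqref{eq:mean}, and the value of $\kappa$ plays no role. Theorem~\ref{thm:two} is
about the sign of $E$, and there both facts enter.

\subsection*{What a remainder $O(x)$ would mean}

Write $x=t^2$ and $D(t)=t^{-1/2}\Delta(t^2)$. The function $F$ is continuous, and off the integers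
$F'(X)=\Delta(X)^2-\frac32CX^{1/2}$. Hence, apart from the points with $t^2$ an integer,
\begin{equation}\label{eq:derivative}
\frac{d}{dt}F(t^2)=2t^2D(t)^2-3Ct^2 .
\end{equation}
When $t$ increases by $1$, the function $t^2\ell(t^2)$ changes only by $O(t\log^2t)$. So if $E(x)=O(x)$,
then integrating \eqref{eq:derivative} over $[t,t+1]$ gives
\[
\int_t^{t+1}D(v)^2\,dv\ll1\qquad\text{for all large }t .
\]
The conjecture thus forces the mean square of $D$ to be bounded on every interval of length $1$, not just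
on long ones. Voronoï's formula says that $D$ resembles
$\frac1{\pi\sqrt2}\sum_n d(n)n^{-3/4}\cos(4\pi\sqrt n\,t-\frac\pi4)$. A long average separates all the
frequencies $2\sqrt n$ and yields the convergent sum $\frac1{4\pi^2}\sum d(n)^2n^{-3/2}=\frac32C$. A unit
interval cannot separate $m$ from $n$ when $|\sqrt m-\sqrt n|$ is small, and the number of such $m$ near a
given $n$ is of order $\sqrt n$. If their phases agree, the cross terms add up.

\medskip
\noindent\emph{Two frequencies.} Let $\varphi(u)=\big(\frac{\sin\pi u}{\pi u}\big)^2$, so that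
$\hat\varphi(\xi)=\int\varphi(u)e^{2\pi i\xi u}du=\max(0,1-|\xi|)$. Take
$p(t)=\cos(4\pi\sqrt2\,t-\frac\pi4)+\cos(4\pi\sqrt3\,t-\frac\pi4)$ and put $y=\sqrt3-\sqrt2=0.3178\ldots$. In $p^2$
the frequencies are $0$, $4\sqrt2$, $4\sqrt3$, $2(\sqrt2+\sqrt3)$ and $2y$. Only the first and the last lie in the
support of $\hat\varphi$, so
\[
\int\varphi(u)\,p(\tau+u)^2\,du=1+(1-2y)\cos(4\pi y\tau).
\]
The long-term mean is $1$, but the local mean oscillates with amplitude $1-2y=0.364\ldots$ and exceeds $1$ when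
$2\sqrt2\,\tau$ and $2\sqrt3\,\tau$ are both close to integers.

With a cluster of $J$ integers $n$ whose square roots lie within $\frac18$ of each other, the same
computation gives a long-term mean $J/2$. At a point $\tau$ where all $2\sqrt n\,\tau$ are integers,
such as $\tau=0$, the local mean is at least $\frac12\cdot\frac34J^2$. Near $M$ one can take
$J\approx\sqrt M/4$. With the weights $d(n)n^{-3/4}$ the clusters in $[M,2M)$ contribute $\gg\log^2M$, and summing over
dyadic $M\le N$ gives $\gg\log^3N$. This is the source of the cubes in both theorems. The rest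
is the problem of aligning phases: Dirichlet's approximation theorem aligns the $n\le3N$ at a point
of size $e^{O(N)}$ (Theorem~\ref{thm:one}), while a Riesz product, at a much higher price, produces
both signs (Theorem~\ref{thm:two}).

\section{Tools}

We write $e(y)=e^{2\pi iy}$, $\|y\|$ for the distance from $y$ to the nearest integer,
$w_{mn}=d(m)d(n)(mn)^{-3/4}$, and
\[
P_Y(t)=\frac1{\pi\sqrt2}\sum_{n\le Y}\frac{d(n)}{n^{3/4}}\cos\Big(4\pi\sqrt n\,t-\frac\pi4\Big).
\]
The letter $\eta$ denotes an arbitrarily small positive number, not necessarily the same at each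
occurrence. Implied constants are absolute, except that they may depend on $\eta$ where $\eta$ appears.

\subsection*{Truncated Voronoï formula}
For $1\ll Z\le x$ (see Titchmarsh \cite[(12.4.4)]{Titchmarsh}, Ivić \cite[Ch.~3]{Ivic}),
\[
\Delta(x)=\frac{x^{1/4}}{\pi\sqrt2}\sum_{n\le Z}\frac{d(n)}{n^{3/4}}\cos\Big(4\pi\sqrt{nx}-\frac\pi4\Big)
+O\big(x^{1/2+\eta}Z^{-1/2}\big).
\]
If $Z=z^2$ and $z\le t\ll z$, putting $x=t^2$ gives
\begin{equation}\label{eq:voronoi}
D(t)=P_{z^2}(t)+O\big(z^{-1/2+\eta}\big).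
\end{equation}

\subsection*{The window}
The function $\varphi$ above is nonnegative, and $\hat\varphi$ is nonnegative and supported in
$[-1,1]$. For all integers $m,n\ge1$ and real $\tau$,
\begin{equation}\label{eq:window}
\int_{\mathbb R}\varphi(u)\cos\Big(4\pi\sqrt n(\tau+u)-\frac\pi4\Big)\cos\Big(4\pi\sqrt m\,u-\frac\pi4\Big)du
=\frac12\cos(4\pi\sqrt n\,\tau)\,\hat\varphi\big(2(\sqrt n-\sqrt m)\big).
\end{equation}
Indeed, the product of the cosines is
$\frac12\cos\big(4\pi\sqrt n\,\tau+4\pi(\sqrt n-\sqrt m)u\big)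
+\frac12\sin\big(4\pi\sqrt n\,\tau+4\pi(\sqrt n+\sqrt m)u\big)$. Since $\varphi$ is even, integration
multiplies the values of the two terms at $u=0$ by $\hat\varphi(2(\sqrt n-\sqrt m))$ and
$\hat\varphi(2(\sqrt n+\sqrt m))$, and the second factor is $0$ because $2(\sqrt n+\sqrt m)\ge4$.

\subsection*{Dirichlet's theorem}
\emph{Given real $\lambda_1,\dots,\lambda_J$, $T_0>0$ and an integer $q\ge2$, there is
$\tau\in[T_0,T_0q^J]$ with $\|\lambda_j\tau\|\le1/q$ for all $j$.} To see this, divide $[0,1)^J$ into $q^J$ half-open boxes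
of side $1/q$. Two of the $q^J+1$ points $(iT_0\lambda_j)_j$ modulo $1$, $0\le i\le q^J$, lie in the same box; if their
indices are $i<i'$, take $\tau=(i'-i)T_0$.

\subsection*{Close pairs}

\begin{lemma}\label{lem:pairs}
Let $b(n)\ge0$ satisfy $\sum_{M\le n<2M}b(n)\ge c_0M\log M$ for all $M\ge M_0$, where $c_0>0$. Then for
all $N$ large in terms of $M_0$,
\[
\sum_{m,n\le N}\frac{b(m)b(n)}{(mn)^{3/4}}\,\hat\varphi\big(2(\sqrt m-\sqrt n)\big)\gg\log^3N ,
\]
where the implied constant may depend on $c_0$ and $M_0$. The hypothesis holds for $b=d$ and for $b=\mu^2d$.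
\end{lemma}

\begin{proof}
All terms are nonnegative, so we may discard most of them. Let $M=2^j$ with $\max(M_0,2)\le M\le N/2$, and split
$[M,2M)$ into at most $5\sqrt M$ half-open intervals $I$ of length at most $\sqrt M/4$. For $m,n\in I$,
\[
|\sqrt m-\sqrt n|=\frac{|m-n|}{\sqrt m+\sqrt n}\le\frac{\sqrt M/4}{2\sqrt M}=\frac18,
\qquad\text{so}\qquad\hat\varphi\big(2(\sqrt m-\sqrt n)\big)\ge\frac34 .
\]
By Cauchy--Schwarz over the intervals, the pairs lying in a common $I$ contribute at least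
\[
\frac34(2M)^{-3/2}\sum_I\Big(\sum_{n\in I}b(n)\Big)^2
\ge\frac34(2M)^{-3/2}\,\frac{(c_0M\log M)^2}{5\sqrt M}\gg\log^2M .
\]
Since $\log M=j\log2$, summing over $j$ gives $\gg\log^3N$.

For $b=d$ the hypothesis follows from $\sum_{n\le x}d(n)=x\log x+O(x)$. For $b=\mu^2d$, write
$\mu^2d=d*h$. Comparing Euler factors,
\[
h^*(s):=\sum_{k}\frac{h(k)}{k^s}=\prod_p\big(1+2p^{-s}\big)\big(1-p^{-s}\big)^2=\prod_p\big(1-3p^{-2s}+2p^{-3s}\big),
\]
which converges absolutely for $\Re s>\frac12$. Hence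
\[
\sum_{n\le x}\mu^2(n)d(n)=\sum_{k\le x}h(k)\Big(\frac xk\log\frac xk+O\Big(\frac xk\Big)\Big)=h^*(1)\,x\log x+O(x).
\]
Here the series $\sum|h(k)|(1+\log k)/k$ converges, and the tail satisfies
$\sum_{k>x}|h(k)|/k\ll x^{-1/4}$, by absolute convergence at $s=\frac34$. Finally
$h^*(1)=\prod_p(1+\frac2p)(1-\frac1p)^2>0$, and taking differences at $2M$ and $M$ gives the hypothesis.
\end{proof}

\section{Large jumps: proof of Theorem~\ref{thm:one}}

The plan is to find a point $\tau$ near which $D(\tau+u)$ imitates $P_N(u)$ near $u=0$, where all phases agree.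
We cannot expand $D^2$ directly, since $D$ involves frequencies far beyond those we can
align. Instead we correlate $D(\tau+\cdot)$ with $P_N$. By \eqref{eq:window} the window lets only
$n$ close to some $m\le N$ contribute, and Cauchy--Schwarz turns a large correlation into a large
local mean square.

\medskip
\noindent\textbf{The model.} Let $N$ be large, $P=P_N$, and
\[
A=\int_{\mathbb R}\varphi(u)P(u)^2\,du=\frac1{4\pi^2}\sum_{m,n\le N}w_{mn}\,\hat\varphi\big(2(\sqrt m-\sqrt n)\big),
\]
by \eqref{eq:window} with $\tau=0$. Lemma~\ref{lem:pairs} with $b=d$ gives $A\gg\log^3N$.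

\medskip
\noindent\textbf{Choice of $\tau$.} Apply Dirichlet's theorem to the numbers $2\sqrt n$, $n\le3N$, with
$q=6$ and $T_0=e^N$. There are at most $3N$ of them and $6^{3N}\le e^{6N}$, so there is
$\tau\in[e^N,e^{7N}]$ with
$\|2\sqrt n\,\tau\|\le\frac16$ for all $n\le3N$. Hence
\begin{equation}\label{eq:aligned}
\cos(4\pi\sqrt n\,\tau)\ge\tfrac12\qquad(n\le3N).
\end{equation}

\medskip
\noindent\textbf{The correlation.} Let
\[
I=\int_{|u|\le\tau/2}\varphi(u)D(\tau+u)P(u)\,du .
\]
Put $Z=\tau^2/4$. By \eqref{eq:voronoi} with $z=\tau/2$, we have $D(\tau+u)=P_Z(\tau+u)+O(\tau^{-1/2+\eta})$ for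
$|u|\le\tau/2$. Since $|P|\ll N^{1/4}\log N\ll N^{1/2}$ and $\int\varphi=1$, this replacement costs
$O(N^{1/2}\tau^{-1/2+\eta})$. Extending the integral of $\varphi(u)P_Z(\tau+u)P(u)$ to all $u$ costs at most the same order, since
$|P_Z|\ll Z^{1/4}\log Z\ll\tau^{1/2+\eta}$ and $\int_{|u|>\tau/2}\varphi\ll1/\tau$. By
\eqref{eq:window}, therefore,
\[
I=\frac1{4\pi^2}\sum_{m\le N}\sum_{n\le Z}w_{mn}\cos(4\pi\sqrt n\,\tau)\,\hat\varphi\big(2(\sqrt n-\sqrt m)\big)
+O\big(N^{1/2}\tau^{-1/2+\eta}\big).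
\]
The error is $o(1)$ because $\tau\ge e^N$. In a nonzero term $\sqrt n<\sqrt N+\frac12$, hence
$n\le3N$, and \eqref{eq:aligned} applies: this is why we aligned more than the
first $N$ frequencies. All terms are now nonnegative, so we may drop those with $n>N$ and obtain
$I\ge\frac12A-o(1)$. By Cauchy--Schwarz,
\[
I^2\le A\int_{|u|\le\tau/2}\varphi(u)D(\tau+u)^2\,du,\qquad\text{so}\qquad
\int_{|u|\le\tau/2}\varphi(u)D(\tau+u)^2\,du\ge\frac A5
\]
for large $N$.

\medskip
\noindent\textbf{A unit interval.} Let $W$ be the maximum of $\int_{\tau+k}^{\tau+k+1}D^2$ over the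
integers $k$ for which $[k,k+1]$ meets $[-\frac\tau2,\frac\tau2]$. Since
\[
\sum_{k\in\mathbb Z}\sup_{[k,k+1]}\varphi\le2+2\sum_{j\ge1}\frac1{\pi^2j^2}=\frac73<3,
\]
we have $A/5\le3W$, so $W\ge A/15\ge c_1\log^3N$ with an absolute $c_1>0$. Let the maximum be attained at $k$ and put
$t=\tau+k$, so $t\in[\frac\tau2-1,\frac{3\tau}2]$. By \eqref{eq:derivative},
\begin{equation}\label{eq:jump}
F\big((t+1)^2\big)-F(t^2)=\int_t^{t+1}\big(2v^2D(v)^2-3Cv^2\big)dv\ge2c_1t^2\log^3N-O(t^2).
\end{equation}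

\medskip
\noindent\textbf{Conclusion.} Since $\frac12e^N-1\le t\le\frac32e^{7N}$, we have $\log\log t=\log N+O(1)$,
and \eqref{eq:jump} is the asserted jump; $t\to\infty$ as $N\to\infty$. If $F=M+O(x)$ with
$M((t+1)^2)-M(t^2)\ll t^2$, the left side of \eqref{eq:jump} would be $O(t^2)$, a contradiction.

For the lower bound on $E$, let $B=\max\big(|G(t^2)|,|G((t+1)^2)|\big)$. Since $F(x)=xG(x)-x\ell(x)$ and
$x\ell(x)$ changes by $O(t\log^2t)$ from $t^2$ to $(t+1)^2$, the left side of \eqref{eq:jump} is at most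
$B\big(t^2+(t+1)^2\big)+O(t\log^2t)\le3Bt^2+O(t^2)$. Hence $B\ge\frac23c_1\log^3N-O(1)$. The point
$x\in\{t^2,(t+1)^2\}$ at which $B$ is attained satisfies
\[
e^N\le\big(\tfrac12e^N-1\big)^2\le x\le\big(\tfrac32e^{7N}+1\big)^2\le e^{15N},
\]
so $\log\log x=\log N+O(1)$ and $|G(x)|\ge c(\log\log x)^3$ for large $N$. This proves
Theorem~\ref{thm:one}. \qed

\section{Both signs: proof of Theorem~\ref{thm:two}}

A large jump shows that $|G|$ is large at one end of an interval, but not with which sign. For the sign we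
look at $g(t)=G(t^2)=t^{-2}F(t^2)+\ell(t^2)$ itself.

\subsection*{What $g$ resembles}
By \eqref{eq:derivative}, $g'(t)$ is $2D(t)^2-3C$ up to small terms. If in $2D^2$ we replace $D$ by its
Voronoï series, the diagonal cancels $3C$, and the difference frequencies yield
$\frac1{2\pi^2}\sum_{m\ne n}w_{mn}\cos(4\pi(\sqrt m-\sqrt n)t)$. Integrating, one expects $g(t)$ to
contain
\[
\frac1{8\pi^3}\sum_{m\ne n}w_{mn}\,\frac{\sin(4\pi yt)}{y},\qquad y=\sqrt m-\sqrt n .
\]
If $|y|<\frac12$, each such term is positive at $t=\frac14$ and negative at $t=-\frac14$, because there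
$4\pi yt=\pm\pi y$ with $|\pi y|<\frac\pi2$. So we want large $t$ at which the phases $2\sqrt r\,t$ are,
modulo $1$, close to what they are at $s=\frac14$ or at $s=-\frac14$. We favor such $t$ by averaging $g$
against a nonnegative kernel. We do this for squarefree $r\le N$ only: their square roots are linearly
independent over $\mathbb Q$, so the frequencies of the kernel can be matched with those of $g$ without
ambiguity.

\subsection*{The kernel}
Let $N$ be a large integer, let $R$ be the set of squarefree integers in $[1,N]$, and $s\in\{\frac14,-\frac14\}$. For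
$\varepsilon\in\{-1,0,1\}^R$ put
\[
\sigma_\varepsilon=\sum_{r\in R}\varepsilon_r\sqrt r,\qquad|\varepsilon|=\#\{r:\varepsilon_r\ne0\},
\]
and let $e_r$ denote the unit vectors. Expanding each factor
$1+\cos4\pi\sqrt r(t-s)=1+\frac12e(2\sqrt r(t-s))+\frac12e(-2\sqrt r(t-s))$ of the Riesz product and
convolving with $\varphi$, we get
\begin{equation}\label{eq:kernel}
k(t)=\Big(\varphi*\prod_{r\in R}\big(1+\cos4\pi\sqrt r(\cdot-s)\big)\Big)(t)
=\sum_\varepsilon2^{-|\varepsilon|}\,\hat\varphi(2\sigma_\varepsilon)\,e\big(2\sigma_\varepsilon(t-s)\big).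
\end{equation}
The product is largest where all $2\sqrt r(t-s)$ are near integers, as desired; $k\ge0$; and only the $\varepsilon$ with
$|\sigma_\varepsilon|<\frac12$ contribute.

In the smallest case, with $\{2,3\}$ in place of $R$, the values $|\sigma_\varepsilon|$ are $0$, $\sqrt2$, $\sqrt3$, $\sqrt3+\sqrt2$ and
$y=\sqrt3-\sqrt2$, so
\[
k(t)=1+\tfrac12(1-2y)\cos4\pi y(t-s).
\]
The smoothing has deleted the terms with $|\sigma_\varepsilon|\ge\frac12$ and kept the difference $y$. The average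
over a long interval of this $k$ against
the pair of terms $\frac{2}{8\pi^3}w_{23}\frac{\sin4\pi yt}y$ is close to
$\frac1{16\pi^3}w_{23}(1-2y)\frac{\sin4\pi ys}y$, which has the sign of $s$.

In general many more $\varepsilon$ satisfy $|\sigma_\varepsilon|<\frac12$, and we must show that they
are harmless. This needs two facts about square roots.

\subsection*{Square roots of integers}

\begin{lemma}[Besicovitch \cite{Besicovitch}]\label{lem:indep}
The numbers $\sqrt r$, $r\ge1$ squarefree, are linearly independent over $\mathbb Q$.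
\end{lemma}

\begin{proof}
Let $p_1,p_2,\dots$ be the primes and $K_j=\mathbb Q(\sqrt{p_1},\dots,\sqrt{p_j})$. It suffices to show that
$[K_j:\mathbb Q]=2^j$ for all $j$, since the $2^j$ numbers $\sqrt r$ with $r\mid p_1\cdots p_j$ span $K_j$. This is clear
for $j=0$; assume
it for $j-1$. Then the Galois group $\Gamma$ of $K_{j-1}$ consists of all $2^{j-1}$ independent sign changes of $\sqrt{p_1},\dots,\sqrt{p_{j-1}}$.
If $\sqrt{p_j}\in K_{j-1}$, then $\theta(\sqrt{p_j})=\chi(\theta)\sqrt{p_j}$ for $\theta\in\Gamma$ with a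
character $\chi:\Gamma\to\{\pm1\}$. Every such character is the one by which $\Gamma$ acts on some $\sqrt r$
with $r\mid p_1\cdots p_{j-1}$. So $\sqrt{p_j}\sqrt r$ is fixed by $\Gamma$, hence rational, which is
impossible since $p_jr$ is squarefree and exceeds $1$. Therefore $[K_j:K_{j-1}]=2$.
\end{proof}

\begin{lemma}\label{lem:sep}
Let $\alpha\ne0$ be a sum of terms $\pm\sqrt a$ with positive integers $a$, lying in a field $K$ generated over $\mathbb Q$ by the square roots of $k$ positive integers.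
If $B\ge1$ bounds the sum of the terms $\sqrt a$, then $|\alpha|\ge B^{-2^k}$.
\end{lemma}

\begin{proof}
The field $K$ is Galois over $\mathbb Q$ of degree $f\le2^k$. The product of all
images of the algebraic integer $\alpha$ under the Galois group, one for each automorphism, is a nonzero rational integer. An automorphism of $K$ extends to the field generated over $K$ by
all the $\sqrt a$ and then changes only their signs, so each image is at most $B$ in absolute value. Hence
$1\le|\alpha|B^{f-1}\le|\alpha|B^{2^k}$.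
\end{proof}

\subsection*{Parameters}
Put
\[
Y=N^{12\cdot2^N},\qquad T=Y^{2^{N+2}},\qquad\delta=Y^{-2^{N+1}} .
\]
We average over $[T,2T]$ and replace $D$ by $P_Y$. Dividing by $\sigma_\varepsilon$ amplifies errors, so $Y$ must be large compared with the
possible size of $1/|\sigma_\varepsilon|$; and $[T,2T]$ must be long enough to separate all the frequencies that
then occur. Quantitatively, let $\varepsilon\ne0$, so $\sigma_\varepsilon\ne0$ by Lemma~\ref{lem:indep}. Lemma~\ref{lem:sep},
applied in the field generated by the $\sqrt p$ with $p\le N$ prime, so with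
$k=\pi(N)\le N-1$, and with $B=N^{3/2}$, gives
\begin{equation}\label{eq:sepsigma}
|\sigma_\varepsilon|\ge N^{-\frac32\cdot2^{N-1}}\ge N^{-2^N}=Y^{-1/12}.
\end{equation}
For integers $1\le m,n\le Y$, any nonzero number $\pm\sqrt m\pm\sqrt n+\sigma_\varepsilon$ has
\begin{equation}\label{eq:sepdelta}
\big|\pm\sqrt m\pm\sqrt n+\sigma_\varepsilon\big|\ge\delta ,
\end{equation}
by the same lemma, now adjoining $\sqrt m$ and $\sqrt n$ as well, with $k=\pi(N)+2\le N+1$ and $B=Y\ge3\sqrt Y\ge2\sqrt Y+N^{3/2}$.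
Note also that $\log T=48\cdot4^N\log N$, so
\begin{equation}\label{eq:logloglog}
\log\log\log x=(1+o(1))\log N\qquad(x\in[T^2,4T^2]).
\end{equation}

\subsection*{Fourier coefficients of $g$}

\begin{proposition}\label{prop:coeff}
Let $c_\varepsilon=\frac1T\int_T^{2T}g(t)\,e(2\sigma_\varepsilon t)\,dt$. Then $c_0=O(1)$. For
$\varepsilon\ne0$ with $|\sigma_\varepsilon|<\frac12$,
\[
c_\varepsilon=\begin{cases}
\dfrac{i\,w_{mn}}{8\pi^3(\sqrt m-\sqrt n)}+O\big(N^{-2^N}\big)&\text{if }\varepsilon=e_m-e_n\text{ with }m\ne n\text{ in }R,\\[2ex]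
O\big(N^{-2^N}\big)&\text{otherwise.}
\end{cases}
\]
\end{proposition}

\begin{proof}
\emph{The mean.} Let $S(X)=\int_2^XE(x)\,dx\ll X^2$, by \eqref{eq:mean}. Substituting $x=t^2$,
\[
c_0=\frac1{2T}\int_{T^2}^{4T^2}x^{-3/2}\,dS(x)
=\frac1{2T}\Big[S(x)x^{-3/2}\Big]_{T^2}^{4T^2}+\frac3{4T}\int_{T^2}^{4T^2}S(x)x^{-5/2}\,dx=O(1).
\]

\emph{Passing from $g$ to $D^2$.} Let $\varepsilon\ne0$, $\sigma=\sigma_\varepsilon$,
$|\sigma|<\frac12$, and put $f(t)=t^{-2}F(t^2)$, so that $g(t)=f(t)+\ell(t^2)$. Integration by parts gives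
$\int_T^{2T}\ell(t^2)e(2\sigma t)\,dt\ll\log^2T/|\sigma|$. The function $f$ is absolutely continuous, is $O(\log^4T)$ on $[T,2T]$ by
\eqref{eq:log4}, and by \eqref{eq:derivative} satisfies
\[
f'(t)=2D(t)^2-3C-2t^{-3}F(t^2)
\]
almost everywhere. Integrating by parts,
\[
\int_T^{2T}f(t)e(2\sigma t)\,dt=O\Big(\frac{\log^4T}{|\sigma|}\Big)-\frac1{4\pi i\sigma}\int_T^{2T}f'(t)e(2\sigma t)\,dt .
\]
In the last integral $-3C$ contributes $O(1/|\sigma|)$, and $-2t^{-3}F(t^2)\ll t^{-1}\log^4T$ contributes $O(\log^4T)$. As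
$|\sigma|<\frac12$, altogether
\begin{equation}\label{eq:toD}
c_\varepsilon=-\frac1{2\pi i\sigma}\cdot\frac1T\int_T^{2T}D(t)^2e(2\sigma t)\,dt+O\Big(\frac{\log^4T}{T\sigma^2}\Big).
\end{equation}

\emph{Passing from $D$ to $P_Y$.} Put $a_n=d(n)n^{-3/4}$. For $0\le U<V$ with $V\ge1$, expand the square and use
$\big|\int_T^{2T}e(\lambda t)dt\big|\le\frac1{\pi|\lambda|}$ for $\lambda\ne0$ and $a_ma_n\le\frac12(a_m^2+a_n^2)$ to get
\begin{align*}
\frac1T\int_T^{2T}\Big|\sum_{U<n\le V}a_ne(2\sqrt n\,t)\Big|^2dt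
&\le\sum_{U<n\le V}a_n^2\Big(1+\frac1{2\pi T}\sum_{\substack{m\le V\\ m\ne n}}\frac{\sqrt m+\sqrt n}{|m-n|}\Big)\\
&\le\sum_{U<n\le V}a_n^2\Big(1+\frac{2\sqrt V(1+\log V)}T\Big).
\end{align*}
Since $P_V-P_U$ is $\frac1{\pi\sqrt2}$ times the real part of $e(-\frac18)\sum_{U<n\le V}a_ne(2\sqrt n\,t)$, this
bounds its mean square. By \eqref{eq:voronoi} with $z=T$, $Q:=D-P_Y=P_{T^2}-P_Y+O(T^{-1/2+\eta})$ on
$[T,2T]$. Using $V=T^2$, $U=Y$ and $d(n)\ll n^{1/20}$,
\[
\frac1T\int_T^{2T}Q^2\ll\log T\sum_{n>Y}\frac{d(n)^2}{n^{3/2}}+T^{-1+2\eta}\ll Y^{-2/5}\log T+T^{-1/2}\ll Y^{-1/3},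
\]
because $\log T=2^{N+2}\log Y\le4\log^2Y\ll Y^{1/20}$ and $T\ge Y^8$. Using $V=Y$, $U=0$,
\[
\frac1T\int_T^{2T}P_Y^2\ll\sum_n\frac{d(n)^2}{n^{3/2}}\ll1 .
\]
Since $D^2-P_Y^2=Q(2P_Y+Q)$, Cauchy--Schwarz shows that replacing $D^2$ by $P_Y^2$ in
$\frac1T\int_T^{2T}D^2e(2\sigma t)\,dt$ costs $O(Y^{-1/6})$.

\emph{Expanding $P_Y^2$.} We have
\[
P_Y(t)^2=\frac1{4\pi^2}\sum_{m,n\le Y}w_{mn}\big[\cos4\pi(\sqrt m-\sqrt n)t+\sin4\pi(\sqrt m+\sqrt n)t\big].
\]
Every exponential here is $e(2\theta t)$ with $\theta=\pm\sqrt m\pm\sqrt n$. If $\theta+\sigma\ne0$,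
then $|\theta+\sigma|\ge\delta$ by \eqref{eq:sepdelta}, so its contribution to
$\frac1T\int_T^{2T}P_Y^2\,e(2\sigma t)\,dt$ is $O(w_{mn}/(T\delta))$. In total these contribute $O(Y/(T\delta))$, because
$\sum_{m,n\le Y}w_{mn}=\big(\sum_{n\le Y}d(n)n^{-3/4}\big)^2\ll Y^{1/2}\log^2Y\ll Y$.

It remains to find the exact cancellations $\theta=-\sigma$. The case $\sqrt m+\sqrt n=\pm\sigma$ is impossible since
$|\sigma|<\frac12$. Let $\sqrt m-\sqrt n=\pm\sigma$ and write $m=a^2r$, $n=b^2r'$ with $a,b\ge1$ and $r,r'$ squarefree.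
\begin{itemize}
\item If $r=r'$, then $(a-b)\sqrt r=\pm\sum_q\varepsilon_q\sqrt q$, the sum running over $q\in R$, and Lemma~\ref{lem:indep} forces
$\sigma=0$ or $\sigma=\pm\sqrt r$, contrary to $0<|\sigma|<\frac12$.
\item If $r\ne r'$, then $a\sqrt r-b\sqrt{r'}=\pm\sum_q\varepsilon_q\sqrt q$. Lemma~\ref{lem:indep} forces
$a=b=1$ and $\varepsilon=\pm(e_m-e_n)$ with $m,n\in R$.
\end{itemize}
So there is no cancellation unless $\varepsilon=e_m-e_n$ with $m\ne n$ in $R$. In that case exactly the two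
ordered pairs $(m,n)$ and $(n,m)$ cancel, each through one of the two exponentials of its cosine, and
each contributes $\frac12\cdot\frac{w_{mn}}{4\pi^2}$, together $\frac{w_{mn}}{4\pi^2}$. Inserting this in \eqref{eq:toD} gives
the main term $-\frac1{2\pi i\sigma}\cdot\frac{w_{mn}}{4\pi^2}=\frac{iw_{mn}}{8\pi^3\sigma}$ with $\sigma=\sqrt m-\sqrt n$.

\emph{The error.} It is
\[
\ll\frac{Y^{-1/6}}{|\sigma|}+\frac Y{T\delta|\sigma|}+\frac{\log^4T}{T\sigma^2}.
\]
By \eqref{eq:sepsigma} the first term is at most $Y^{-1/12}=N^{-2^N}$. Since $T\delta=Y^{2^{N+1}}\ge Y^4$,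
the second is at most $Y^{-2}$. The third is $\ll T^{-1/2}Y^{1/6}\le Y^{-1}$.
\end{proof}

\begin{remark}
The correct value of $\kappa$ is used only in $c_0=O(1)$. With any other value $c_0$ would have order
$\log T$, which far exceeds the gain $\log^3N$ below. The bound \eqref{eq:log4} is used
only for the boundary terms and the term $2t^{-3}F(t^2)$ before \eqref{eq:toD}; as $T$ is an enormous
power of $Y\ge1/|\sigma|$, a bound
$F(X)\ll X^{\beta}$ with a fixed $\beta<\frac32$ would do.
\end{remark}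

\subsection*{Conclusion}

By \eqref{eq:kernel},
$\frac1T\int_T^{2T}g\,k=\sum_\varepsilon2^{-|\varepsilon|}\hat\varphi(2\sigma_\varepsilon)e(-2\sigma_\varepsilon s)c_\varepsilon$.
Since $\sum_\varepsilon2^{-|\varepsilon|}=2^{|R|}\le2^N$, the errors in Proposition~\ref{prop:coeff} contribute
at most $O(2^NN^{-2^N})=o(1)$ in total. The term $\varepsilon=0$ contributes $O(1)$. The
vectors $e_m-e_n$ have $|\varepsilon|=2$, and with $y=\sqrt m-\sqrt n$ their main terms are
\[
\frac14\,\hat\varphi(2y)\,\frac{w_{mn}}{8\pi^3}\cdot\frac{i\,e(-2ys)}{y},\qquad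
\frac{i\,e(-2ys)}y=\frac{\sin4\pi ys}y+i\,\frac{\cos4\pi ys}y .
\]
The imaginary part is odd in $y$, so it cancels between $(m,n)$ and $(n,m)$. Hence
\begin{equation}\label{eq:assembled}
\frac1T\int_T^{2T}g(t)k(t)\,dt=O(1)+\frac1{32\pi^3}\sum_{\substack{m\ne n\\ m,n\in R}}w_{mn}\,\hat\varphi(2y)\,\frac{\sin4\pi ys}{y}.
\end{equation}
Take $s=\frac14$. Only $|y|<\frac12$ contributes, and there $\frac{\sin\pi y}y\ge2$ by concavity of the sine on $[0,\frac\pi2]$. Apply
Lemma~\ref{lem:pairs} with $b=\mu^2d$; leaving out the diagonal costs at most $\sum d(n)^2n^{-3/2}=O(1)$. So the right side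
of \eqref{eq:assembled} is at least $c_2\log^3N-O(1)$ with an absolute $c_2>0$. For $s=-\frac14$ the sum
changes sign, and the right side is at most $-c_2\log^3N+O(1)$.

Finally, integrating \eqref{eq:kernel} term by term and using \eqref{eq:sepsigma},
\[
\frac1T\int_T^{2T}k(t)\,dt=1+O\Big(\frac{2^N}{T\min_{\varepsilon\ne0}|\sigma_\varepsilon|}\Big)=1+O\Big(\frac{2^NY}{T}\Big)=1+o(1).
\]
Since $k\ge0$, the choice $s=\frac14$ gives
\[
(1+o(1))\sup_{[T,2T]}g\ge\frac1T\int_T^{2T}gk\ge c_2\log^3N-O(1),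
\]
and $s=-\frac14$ gives $(1+o(1))\inf_{[T,2T]}g\le-c_2\log^3N+O(1)$. Here $g(t)=G(x)$ with
$x=t^2\in[T^2,4T^2]$, where $\log N=(1+o(1))\log\log\log x$ by \eqref{eq:logloglog}. Letting $N\to\infty$ proves
Theorem~\ref{thm:two}. \qed

\begin{thebibliography}{9}
\bibitem{Besicovitch} Besicovitch (1940).
\bibitem{Ivic} Ivi\'c, \emph{The Riemann Zeta-function}.
\bibitem{problem} \emph{Mean square of the remainder term in the Dirichlet divisor problem II},
\texttt{http://matwbn.icm.edu.pl/ksiazki/aa/aa71/aa7138.pdf}.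
\bibitem{Titchmarsh} Titchmarsh, \emph{Theory of the Riemann Zeta-function}.
\end{thebibliography}

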